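\title{Expansions of Cantor space strictly between Cantor space and Baire space in the generic Muchnik degrees}


\begin{abstract}
Generic Muchnik reducibility $\le_w^*$ compares uncountable structures by asking, in a forcing extension where they have become countable, whether every copy of one computes a copy of the other. Cantor space $\mathcal C$ lies strictly below Baire space $\mathcal B$, and several natural classes of expansions of $\mathcal C$ contain nothing strictly in between. We show that an expansion of $\mathcal C$ by a single binary $\mathbf{\Delta}^0_2$ relation can lie strictly between $\mathcal C$ and $\mathcal B$, and that there is a strictly increasing $\omega_1$-chain of such expansions. We also show that an expansion $\mathcal M\le_w^*\mathcal B$ is strictly below $\mathcal B$ exactly when all relations definable in $\mathcal M$ by computable infinitary $\Sigma_1$ formulas with parameters are $\mathbf{\Delta}^0_2$. The method translates a reduction into countably many partial maps on finite tuples of reals and studies where these maps are continuous.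
\end{abstract}

\section{Introduction}

\subsection*{Generic Muchnik reducibility}
An \emph{$\omega$-copy} of a countable structure $\mathcal A$ is a structure with universe $\omega$ isomorphic to $\mathcal A$, identified with its atomic diagram. For countable structures $\mathcal A$ and $\mathcal D$, we say that $\mathcal A$ is \emph{Muchnik reducible} to $\mathcal D$, written $\mathcal A\le_w\mathcal D$, if every $\omega$-copy of $\mathcal D$ computes an $\omega$-copy of $\mathcal A$. The relation measures how hard it is to produce some presentation of a structure. Uncountable structures have no $\omega$-copies, but they acquire them in forcing extensions. Following Schweber, for structures $\mathcal A,\mathcal D$ of any cardinality in countable languages we say that $\mathcal A$ is \emph{generically Muchnik reducible} to $\mathcal D$, written $\mathcal A\le_w^*\mathcal D$, if $\mathcal A\le_w\mathcal D$ holds in some forcing extension of the universe $V$ in which $\mathcal A$ and $\mathcal D$ are countable. By Shoenfield absoluteness it then holds in every such extension, and for countable structures $\le_w^*$ coincides with $\le_w$. We write $\equiv_w^*$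 and $<_w^*$ for the induced equivalence and strict order.

\emph{Cantor space} $\mathcal C$ has universe $2^\omega$ and unary predicates $P_n$ $(n\in\omega)$, where $P_n(X)$ holds if and only if $X(n)=1$. \emph{Baire space} $\mathcal B$ has universe $\omega^\omega$ and unary predicates $P_{n,m}$ $(n,m\in\omega)$, where $P_{n,m}(X)$ holds if and only if $X(n)=m$. An \emph{expansion} of $\mathcal C$ is a structure with universe $2^\omega$ obtained from $\mathcal C$ by adding finitely or countably many relations and/or functions, in a language indexed by $\omega$.

In an extension where the continuum of $V$ is countable, a copy of $\mathcal C$ is a list without repetitions of the ground model's elements of $2^\omega$, and a copy of $\mathcal B$ is such a list of the ground model's elements of $\omega^\omega$. Let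
\[
Q=\{X\in 2^\omega : X \text{ has finitely many 1s}\}.
\]
Recording the lengths of the blocks of 0s before the successive 1s is a computable bijection from $2^\omega\setminus Q$ onto $\omega^\omega$ with computable inverse. So a copy of $\mathcal B$ is as good as a list of $2^\omega\setminus Q$, whereas a copy of $\mathcal C$ lists these reals mixed with the elements of $Q$, and no finite number of bits tells whether a real is in $Q$. An expansion of $\mathcal C$ adds information to the list, and one asks how much of the distance to $\mathcal B$ this information can cover.

\subsection*{The question}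
For a structure $\mathcal M$, let $\Sigma^c_n(\mathcal M)$ and $\Pi^c_n(\mathcal M)$ be the classes of relations definable in $\mathcal M$ by computable infinitary $\Sigma_n$, respectively $\Pi_n$, formulas with parameters, and let $\Delta^c_n(\mathcal M)$ consist of the relations that are in both (the formulas are recalled in Section~\ref{sec:conv}). One has $\Delta^c_2(\mathcal C)=\mathbf{\Delta}^0_2$, the class of sets that are both $F_\sigma$ and $G_\delta$. The background to the question below, which is posed in \cite{GMR}, is the following list of known results, in which $\mathcal M$ is an expansion of $\mathcal C$.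
\begin{enumerate}
\item[(K1)] $\mathcal C<_w^*\mathcal B$.
\item[(K2)] If there is a perfect set $P\subseteq 2^\omega$ with a countable dense subset that is $\Delta^c_2(\mathcal M)$, then $\mathcal M\ge_w^*\mathcal B$.
\item[(K3)] If $\mathcal M\le_w^*\mathcal B$ and $R\subseteq2^\omega$ is $\Delta^c_2(\mathcal M)$, then $R$ is $\Delta^c_2(\mathcal B)$, that is, Borel.
\item[(K4)] If $\mathcal M<_w^*\mathcal B$, then $\Delta^c_2(\mathcal M)=\Delta^c_2(\mathcal C)$.
\item[(K5)] If $\mathcal M\le_w^*\mathcal B$ is an expansion by closed relations and/or continuous functions, then $\mathcal M\equiv_w^*\mathcal C$ or $\mathcal M\equiv_w^*\mathcal B$.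
\item[(K6)] If $\mathcal M\le_w^*\mathcal B$ is an expansion by countably many unary relations, then $\mathcal M\equiv_w^*\mathcal C$ or $\mathcal M\equiv_w^*\mathcal B$.
\item[(K7)] An expansion of $\mathcal C$ by finitely many unary $\mathbf{\Delta}^0_2$ relations is $\le_w^*\mathcal C$.
\end{enumerate}

\medskip
\noindent\textbf{Question} (\cite{GMR})\textbf{.} \emph{Is there an expansion $\mathcal M$ of $\mathcal C$ with $\mathcal C<_w^*\mathcal M<_w^*\mathcal B$?}
\medskip

The dichotomies (K5) and (K6) suggest the answer no, and (K4) points the same way: below $\mathcal B$, an expansion defines nothing new at the level $\Delta^c_2$. The same facts locate a possible example. Its basic relations and the graphs of its basic functions are quantifier-free definable, hence $\mathbf{\Delta}^0_2$ by (K4), and by (K6) the added symbols cannot all be unary relations. It is remarked in \cite{GMR} that this case, of $\mathbf{\Delta}^0_2$ relations at least one of which is not unary, is open. We show that the answer is yes, already for one binary relation.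

\subsection*{Results}
For $Z\in2^\omega$ and $n\in\omega$ put
\[
v(Z)=1Z,\qquad e_n(Z)=00^n1Z,
\]
where juxtaposition is concatenation. For a sequence $\mathcal S=(S_n)_{n\in\omega}$ of subsets of $2^\omega$ let $\mathcal M_{\mathcal S}=(\mathcal C,R_{\mathcal S})$, where
\[
R_{\mathcal S}(X,Y)\iff \exists n\,\exists Z\ \bigl(X=v(Z),\ Y=e_n(Z),\ Z\notin S_n\bigr).
\]
If all $S_n$ are $\mathbf{\Delta}^0_2$, then so is $R_{\mathcal S}$ (Lemma~\ref{lem:delta}). For a finite binary string $\sigma$ let
\[
A_\sigma=\{\sigma0^j10^\infty : j\in\omega\},
\]
a sequence converging to $\sigma0^\infty$, without its limit. Fix an enumeration $(\sigma_n)_{n\in\omega}$ of $2^{<\omega}$ and let $\mathcal S^*=(A_{\sigma_n})_{n\in\omega}$.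

\begin{theorem}\label{thm:main}
$\mathcal C<_w^*\mathcal M_{\mathcal S^*}<_w^*\mathcal B$. In particular, an expansion of $\mathcal C$ by one binary $\mathbf{\Delta}^0_2$ relation can lie strictly between $\mathcal C$ and $\mathcal B$.
\end{theorem}

\begin{theorem}\label{thm:char}
Let $\mathcal M$ be an expansion of $\mathcal C$ all of whose $\Sigma^c_1(\mathcal M)$ relations, of all arities, are $\mathbf{\Delta}^0_2$. Then $\mathcal B\not\le_w^*\mathcal M$. Hence for expansions $\mathcal M\le_w^*\mathcal B$ of $\mathcal C$,
\[
\mathcal M<_w^*\mathcal B\iff\Sigma^c_1(\mathcal M)\subseteq\mathbf{\Delta}^0_2\iff\Delta^c_2(\mathcal M)=\mathbf{\Delta}^0_2 .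
\]
\end{theorem}

\begin{theorem}\label{thm:chain}
There are expansions $\mathcal N_\gamma$ $(\gamma<\omega_1)$ of $\mathcal C$, each by one binary $\mathbf{\Delta}^0_2$ relation, such that $\mathcal C<_w^*\mathcal N_\gamma<_w^*\mathcal N_\delta<_w^*\mathcal B$ for all $\gamma<\delta<\omega_1$.
\end{theorem}

The proofs of Theorems~\ref{thm:main} and~\ref{thm:chain} use none of (K1)--(K7). Theorem~\ref{thm:char} uses the Jayne--Rogers theorem \cite{JR}, and (K4) for the equivalences.

\subsection*{Where the room between $\mathcal C$ and $\mathcal B$ comes from}
Consider the following property of a set $H\subseteq2^\omega$ with respect to a sequence $\mathcal S$: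
\begin{equation}\label{eq:cond}
\operatorname{cl}(H\cap S_n)\subseteq S_n\quad\text{for all } n .
\end{equation}
We prove two criteria. If $\mathcal M_{\mathcal S}\le_w^*\mathcal C$, then $2^\omega$ is a countable union of \emph{closed} sets with property \eqref{eq:cond} (Corollary~\ref{cor:belowC}). If the $S_n$ are $\mathbf{\Delta}^0_2$ and $2^\omega$ is a countable union of \emph{arbitrary} sets with property \eqref{eq:cond}, then $\mathcal B\not\le_w^*\mathcal M_{\mathcal S}$ (Corollary~\ref{cor:notB}). The sequence $\mathcal S^*$ falls between the two. The set $2^\omega\setminus Q$ and the singletons from $Q$ have property \eqref{eq:cond}; a closed set with this property has empty interior, because every basic open set contains one of the non-closed sets $A_\sigma$. Both criteria come from one analysis of reductions (Section~\ref{sec:red}), and the ordinal rank behind Theorem~\ref{thm:chain} measures how far a cover of the second kind is from a cover of the first kind.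

\section{Conventions and background}\label{sec:conv}

\subsection*{Topology}
For $\sigma\in2^{<\omega}$, $[\sigma]$ is the clopen set of $X\in2^\omega$ extending $\sigma$; we use the same notation in $\omega^\omega$. $X{\upharpoonright}d$ is the initial segment of length $d$. In a metrizable space, the $\mathbf{\Delta}^0_2$ sets form a Boolean algebra containing the open and the closed sets, and the trace of a $\mathbf{\Delta}^0_2$ set on a subspace is $\mathbf{\Delta}^0_2$ in the subspace. We use three textbook facts.
\begin{enumerate}
\item[(T1)] (Baire category theorem.) If $[\sigma]\subseteq 2^\omega$ is covered by countably many closed sets, then one of them contains some $[\sigma']\subseteq[\sigma]$.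
\item[(T2)] The graph of a Borel map $2^\omega\to2^\omega$ is Borel, and every nonempty Borel subset of $2^\omega\times2^\omega$ is the image of a continuous map $\varphi$ defined on $\omega^\omega$. Such a $\varphi$ has a \emph{code}, a real $c$ such that $\varphi(x)$ is computable from $x$ and $c$, uniformly in $x$.
\item[(T3)] $\omega^\omega$ is not $\sigma$-compact: if $K_n\subseteq\omega^\omega$ are compact, choose $g(n)>x(n)$ for all $x\in K_n$; then $g\notin\bigcup_nK_n$.
\end{enumerate}

\subsection*{Formulas}
Computable $\Sigma_0$ and $\Pi_0$ formulas are the finitary quantifier-free formulas. A computable $\Sigma_n$ formula is a computably enumerable disjunction of formulas $\exists\bar y\,\psi$ with $\psi$ computable $\Pi_m$ for some $m<n$, with finitely many free variables in total; computable $\Pi_n$ formulas are defined dually. In particular $\Sigma^c_1(\mathcal M)\cup\Pi^c_1(\mathcal M)\subseteq\Delta^c_2(\mathcal M)$. In an expansion of $\mathcal C$, ``$y\in[\tau]$'' abbreviates the finite conjunction of literals $P_n(y)$ and $\neg P_n(y)$ that expresses it.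

\subsection*{Copies}
An $\omega$-copy has universe $\omega$ with true equality, so equality atoms between numbers carry no information; we omit them from atomic diagrams. We replace added functions by their graphs. This does not change the degree, since a copy with the graph computes the function by search and a copy with the function decides the graph. It does not change $\Sigma^c_1(\mathcal M)$ either: an atomic formula with nested terms is both existentially and universally definable from the graphs, and the graph of a function is given by an atomic formula. So all languages below are relational.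

Letters such as $\mathcal C,\mathcal B,\mathcal A,\mathcal D$ always denote the ground model structures, also when they are considered in an extension: the universe of $\mathcal C$ is $2^\omega\cap V$. A copy of $\mathcal B$ or of an expansion of $\mathcal C$ computes every real of $V$, nonuniformly, since such a real is coded by an element of the structure and the copy reads the element off its unary predicates.

\subsection*{Forcing}
Let $\mathrm{Inj}_k$ be the set of injective tuples $q=(q_0,\dots,q_{k-1})\in(2^\omega)^k$, an open subset of the compact space $(2^\omega)^k$. Let $\mathbb P=\bigcup_k\mathrm{Inj}_k$, where $q'$ is a stronger condition than $q$ if $q'\supseteq q$, that is, if $q'$ extends $q$ as a sequence. We identify a $V$-generic filter with its union $f$. The conditions of length at least $k$ are dense, and so are the conditions containing a given real, so $f$ is a bijection $\omega\to2^\omega\cap V$. In $V[f]$ the sets $2^\omega\cap V$ and $\omega^\omega\cap V$ are countable. We use the forcing theorem: a statement holds in $V[f]$ if and only if some $q\subseteq f$ forces it, and $q$ forces it if and only if it holds in $V[f']$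 for all generic $f'\supseteq q$. ``Take a generic $f\supseteq q$'' is the usual shorthand for arguing with the forcing relation (or with the Boolean-valued extension).

\section{The structures $\mathcal M_{\mathcal S}$}\label{sec:MS}

Every element of $2^\omega$ is exactly one of $v(Z)$, $e_n(Z)$, $0^\infty$. We say that it has \emph{kind} $v$, $n$, or $\infty$, respectively, and we call $Z$ the \emph{core} of $v(Z)$ and of $e_n(Z)$. The elements of kind $v$ form the clopen set $[1]$, those of kind $n$ form the clopen set $[00^n1]$, and on each of these sets the core is a homeomorphism onto $2^\omega$. Think of $v(Z)$ as representing $Z$, and of $e_n(Z)$ as a potential witness that $Z\notin S_n$. With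
\[
\theta_n(x):\quad\exists y\,\bigl(R(x,y)\wedge y\in[00^n1]\bigr)
\]
we have, since $e_n(Z)$ is the only candidate for $y$,
\begin{equation}\label{eq:theta}
\mathcal M_{\mathcal S}\models\theta_n(v(Z))\iff Z\notin S_n .
\end{equation}
The design is asymmetric. If $Z\notin S_n$, a search through a copy of $\mathcal M_{\mathcal S}$ finds the witness. If $Z\in S_n$, the search never ends, and the failure of $R(x,y)$ for a particular $y$ of kind $n$ proves nothing: the core of $y$ may agree with $Z$ on all the bits seen so far and differ later. Example~\ref{ex:one} makes this precise.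

\begin{lemma}\label{lem:delta}
If all $S_n$ are $\mathbf{\Delta}^0_2$, then $R_{\mathcal S}$ is $\mathbf{\Delta}^0_2$. Each $A_\sigma$ is $\mathbf{\Delta}^0_2$, is contained in $Q\cap[\sigma]$, and is not closed.
\end{lemma}

\begin{proof}
Let $W_n=2^\omega\times[00^n1]$, a clopen set. The set $R_{\mathcal S}\cap W_n$ is the image of $2^\omega\setminus S_n$ under $Z\mapsto(v(Z),e_n(Z))$, a homeomorphism onto a closed set, so it is $\mathbf{\Delta}^0_2$. Now $R_{\mathcal S}=\bigcup_n(R_{\mathcal S}\cap W_n)$ is $F_\sigma$, and its complement is the union of the $F_\sigma$ sets $W_n\setminus R_{\mathcal S}$ and the closed complement of $\bigcup_nW_n$.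

The closure of $A_\sigma$ is $A_\sigma\cup\{\sigma0^\infty\}$, and $\sigma0^\infty\notin A_\sigma$ because every member of $A_\sigma$ has a 1 at a position $\ge|\sigma|$. So $A_\sigma$ is a closed set minus a limit point: it is $\mathbf{\Delta}^0_2$ and not closed.
\end{proof}

\begin{proposition}\label{prop:upper}
If all $S_n$ are Borel, then $\mathcal C\le_w^*\mathcal M_{\mathcal S}\le_w^*\mathcal B$.
\end{proposition}

\begin{proof}
The first reduction forgets $R$. For the second, work in an extension where the structures are countable.

\emph{Step 1.} Suppose an oracle computes, uniformly, a list $(Z_a)_{a\in\omega}$ of $2^\omega\cap V$ without repetitions, and decides the set $\{(a,n):Z_a\in S_n\}$. Then it computes a copy of $\mathcal M_{\mathcal S}$. Take names $(v,a)$, $(n,a)$, $\infty$ for $v(Z_a)$, $e_n(Z_a)$, $0^\infty$, put in computable bijection with $\omega$. Every element of $2^\omega\cap V$ has exactly one name, the bits of a named element are computable, and $R$ holds exactly between $(v,a)$ and $(n,a)$ with $Z_a\notin S_n$.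

\emph{Step 2.} A copy of $\mathcal B$ is such an oracle. In $V$, let $F(Z)=\{n:Z\in S_n\}$, a Borel map $2^\omega\to2^\omega$, and by (T2) let $\varphi=(\varphi_1,\varphi_2)$ be a continuous map from $\omega^\omega$ onto the graph of $F$. The copy computes a bijection $g:\omega\to\omega^\omega\cap V$, uniformly, and it computes a code of $\varphi$, which is a real of $V$. So $Z'_i=\varphi_1(g(i))$ and $F(Z'_i)=\varphi_2(g(i))$ are uniformly computable from the copy, and $\{Z'_i:i\in\omega\}=2^\omega\cap V$. To remove repetitions let $J=\{i:Z'_j\ne Z'_i\text{ for all }j<i\}$. An inequality of reals is witnessed by one bit, so $J$ is computably enumerable in the copy, and $i\mapsto Z'_i$ is a bijection from $J$ onto the infinite set $2^\omega\cap V$. Enumerate $J$ without repetitions as $j_0,j_1,\dots$ and put $Z_a=Z'_{j_a}$.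
\end{proof}

\begin{remark}\label{rem:design}
Three features of $\mathcal M_{\mathcal S^*}$ cannot be dropped.
\begin{enumerate}
\item[(i)] \emph{Infinitely many sets.} If the $S_n$ are $\mathbf{\Delta}^0_2$ and $S_n=\emptyset$ for $n>m$, then Step~1 above and (K7) give $\mathcal M_{\mathcal S}\le_w^*(\mathcal C,S_0,\dots,S_m)\le_w^*\mathcal C$.
\item[(ii)] \emph{The binary coding.} If the sets $A_{\sigma_n}$ are added to $\mathcal C$ as unary predicates, their union $Q\setminus\{0^\infty\}$ is $\Sigma^c_1$, countable and dense in $2^\omega$, so the expansion is $\ge_w^*\mathcal B$ by (K2).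
\item[(iii)] \emph{The direction of the asymmetry.} If $S_n=2^\omega\setminus A_{\sigma_n}$, then $\exists y\,R(x,y)$ defines $v(Q\setminus\{0^\infty\})$, a countable dense subset of $[1]$, so $\mathcal M_{\mathcal S}\ge_w^*\mathcal B$ by (K2).
\end{enumerate}
\end{remark}

\section{Reductions as maps on finite tuples}\label{sec:red}

To prove $\mathcal D\not\le_w^*\mathcal A$ we may choose the copy of $\mathcal A$, and a generic copy should be the least helpful one. This section converts a reduction from the generic copy into an object of the ground model.

\subsection*{Votes}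
Let $\mathcal A$ be an expansion of $\mathcal C$. For a generic $f$ let $\mathcal A_f$ be the $\omega$-copy of $\mathcal A$ pulled back along $f$, and let $D(\mathcal A_f)$ be its atomic diagram, a 0/1-valued function on the atoms, that is, on the non-equality atomic formulas with numbers substituted for the variables. The letter $\rho$ ranges over the countably many finite partial 0/1-valued functions on atoms. A condition $q$ \emph{satisfies} $\rho$ if all numbers occurring in $\rho$ are less than $|q|$ and $\rho$ gives the truth values in $\mathcal A$ under the assignment $i\mapsto q_i$. We call $\rho$ \emph{compatible} with $q$ if some $q'\supseteq q$ satisfies $\rho$, and we put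
\[
E_\rho=\{q\in\mathbb P:\rho\text{ is compatible with }q\}.
\]
Thus $q\in E_\rho$ says that, having enumerated $q$, we may still see the finite configuration $\rho$. If $q\subseteq f$ and $\rho\subseteq D(\mathcal A_f)$, then $q\in E_\rho$, since a long enough initial segment of $f$ satisfies $\rho$. If $q'$ satisfies $\rho$ and $q'\subseteq f$, then $\rho\subseteq D(\mathcal A_f)$.

Let $\mathcal D$ be $\mathcal B$ or an expansion of $\mathcal C$, and suppose $\mathcal D\le_w^*\mathcal A$. In $V[f]$ both structures are countable, so $\mathcal A_f$ computes a copy of $\mathcal D$. By the forcing theorem there are a Turing functional $\Phi$ and a condition $p$, which we take nonempty, such that $p$ forces that $\Phi$ with oracle $D(\mathcal A_f)$ computes the atomic diagram of an $\omega$-copy $\mathcal D_f$ of $\mathcal D$. For generic $f\supseteq p$ let $h_f:\mathcal D_f\to\mathcal D$ be the isomorphism; it is unique, since elements of $\mathcal D$ are determined by their unary predicates. We regard elements of $\mathcal D$ as functions $\omega\to\omega$.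

Say that $\rho$ \emph{votes} $(i,n,m)$ if $\Phi^\rho(P_{n,m}(i))=1$ in the case $\mathcal D=\mathcal B$, and if $\Phi^\rho(P_n(i))=m$ in the case of an expansion of $\mathcal C$, where the computation queries the oracle only on $\operatorname{dom}\rho$. A vote $(i,n,m)$ asserts that the $i$-th element of the computed copy has value $m$ at $n$: for generic $f\supseteq p$, if $\rho\subseteq D(\mathcal A_f)$ votes $(i,n,m)$ then $h_f(i)(n)=m$, and for all $i,n$ some finite $\rho\subseteq D(\mathcal A_f)$ votes $(i,n,h_f(i)(n))$. Two functions $\rho,\rho'$ \emph{conflict at $i$} if they vote $(i,n,m)$ and $(i,n,m')$ for some $n$ and $m\ne m'$. The set of conditions of length $k$ at which the votes on $i$ are unanimous is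
\[
U_{i,k}=\{q\in\mathrm{Inj}_k: q\supseteq p,\text{ and } q\notin E_\rho\cap E_{\rho'}\text{ whenever }\rho,\rho'\text{ conflict at }i\}.
\]
It is empty if $k<|p|$. The sets $E_\rho$ and $U_{i,k}$ are defined in $V$, without reference to a generic.

\begin{lemma}\label{lem:force}
Suppose $\mathcal D\le_w^*\mathcal A$, with notation as above.
\begin{enumerate}
\item[(1)] For $q\in U_{i,k}$ and each $n$ there is exactly one $m$, denoted $\Psi_i(q)(n)$, such that some $\rho$ compatible with $q$ votes $(i,n,m)$. Moreover $h_f(i)=\Psi_i(q)$ for every generic $f\supseteq q$; in particular $\Psi_i(q)\in\mathcal D$.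
\item[(2)] Every element of $\mathcal D$ is $\Psi_i(q)$ for some $i,k$ and $q\in U_{i,k}$.
\item[(3)] Let $q\in U_{i,k}$, and let $\eta(x,y)$ be a finite conjunction of non-equality literals with $\mathcal D\models\exists y\,\eta(\Psi_i(q),y)$. Then there is $\rho$ with $q\in E_\rho$ such that $\mathcal D\models\exists y\,\eta(\Psi_i(\tilde q),y)$ for every $\tilde q\in U_{i,k}\cap E_\rho$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Take a generic $f\supseteq q$. For each $n$, some finite $\rho\subseteq D(\mathcal A_f)$ votes $(i,n,h_f(i)(n))$, and $\rho$ is compatible with $q$. This gives existence; uniqueness is the definition of $U_{i,k}$; and together they give $\Psi_i(q)(n)=h_f(i)(n)$.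

(2) Let $g\in\mathcal D$. Take a generic $f\supseteq p$ and let $i=h_f^{-1}(g)$. Some $q$ with $p\subseteq q\subseteq f$ forces that the isomorphism sends $i$ to $g$. Let $\rho$ be compatible with $q$ and vote $(i,n,m)$. Choose $q'\supseteq q$ satisfying $\rho$ and a generic $f'\supseteq q'$. Then $\rho\subseteq D(\mathcal A_{f'})$, so $m=h_{f'}(i)(n)=g(n)$. Hence no two functions compatible with $q$ conflict at $i$, so $q\in U_{i,|q|}$, and $\Psi_i(q)=g$ by (1).

(3) Take a generic $f\supseteq q$. As $h_f(i)=\Psi_i(q)$, there is $j\in\omega$ with $\mathcal D_f\models\eta(i,j)$. Let $\rho\subseteq D(\mathcal A_f)$ be a finite part from which $\Phi$ computes the truth values of the atoms in $\eta(i,j)$; then $q\in E_\rho$. Let $\tilde q\in U_{i,k}\cap E_\rho$, choose $\tilde q'\supseteq\tilde q$ satisfying $\rho$, and take a generic $f'\supseteq\tilde q'$. Then $\rho\subseteq D(\mathcal A_{f'})$, so $\mathcal D_{f'}\models\eta(i,j)$, and $h_{f'}(i)=\Psi_i(\tilde q)$ by (1).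
\end{proof}

From here on the arguments against reducibility take place in $V$. We have countably many maps $\Psi_i:U_{i,k}\to\mathcal D$ whose images cover $\mathcal D$; their domains and values are determined by the sets $E_\rho$, and existential facts about $\Psi_i(q)$ spread along these sets. The topology of the $E_\rho$ therefore controls everything.

\begin{example}\label{ex:C}
Let $\mathcal A=\mathcal C$ and $q\in\mathrm{Inj}_k$. A function $\rho$ prescribes finitely many bits of finitely many elements. It is compatible with $q$ if and only if the bits prescribed for indices below $k$ are those of $q$, because further indices can be assigned distinct new reals with the prescribed bits. So $E_\rho\cap\mathrm{Inj}_k$ is open. The space $\mathrm{Inj}_k$ is not compact for $k\ge 2$, but it is the union over $l$ of the compact sets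
\[
I_{k,l}=\{q\in(2^\omega)^k:q_a{\upharpoonright}l\ne q_b{\upharpoonright}l\text{ for }a\ne b\}.
\]
Conflicts are open conditions, so $U_{i,k}\cap I_{k,l}$ is compact, and votes are open conditions, so $\Psi_i$ is continuous on it. Thus any $\mathcal D\le_w^*\mathcal C$ as above is $\sigma$-compact, and $\mathcal B\not\le_w^*\mathcal C$ by (T3).
\end{example}

\subsection*{Good pairs}
For $\mathcal A=\mathcal M_{\mathcal S^*}$ the sets $E_\rho$ are not open, and we shall see that this cannot be repaired by cutting $\mathrm{Inj}_k$ into countably many compact pieces. What can be arranged is that they look open from a subset $H$ of each piece, with the sets $H$ still covering $\mathrm{Inj}_k$. Property \eqref{eq:cond} has the same form, so we give one definition for both.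

\begin{definition}\label{def:pair}
Let $X$ be a metrizable space and $\mathcal E$ a family of subsets of $X$. A pair $(T,H)$ is \emph{good for $\mathcal E$} if $T\subseteq X$ is compact, $H\subseteq T$, and $\operatorname{cl}(H\setminus E)\cap E=\emptyset$ for all $E\in\mathcal E$.
\end{definition}

Equivalently: whenever points $x_j\in H$ converge to a point of $E\in\mathcal E$, we have $x_j\in E$ for all large $j$. The pair $(T,T)$ is good exactly when each $E\cap T$ is open in $T$. If $(T,H)$ is good and $T'\subseteq T$ is closed, then $(T',H\cap T')$ is good. We use two instances.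
\begin{itemize}
\item A pair in $X=\mathrm{Inj}_k$ is \emph{good for $\mathcal A$} if it is good for the family of all $E_\rho\cap\mathrm{Inj}_k$. By Example~\ref{ex:C}, $(I_{k,l},I_{k,l})$ is good for $\mathcal C$.
\item For a family $\mathcal S$ of subsets of $X$ let $\neg\mathcal S$ be the family of their complements. A pair $(L,H)$ is good for $\neg\mathcal S$ if and only if $L$ is compact, $H\subseteq L$, and $\operatorname{cl}(H\cap S)\subseteq S$ for all members $S$ of $\mathcal S$, which is property \eqref{eq:cond}.
\end{itemize}

The set $U_{i,k}\cap H$ need not be closed. The next lemma extends it to a compact set by replacing each $E_\rho$ with an open set that has the same trace on $H$. Call $K\subseteq U_{i,k}$ \emph{$i$-admissible} if $K$ is compact and $\Psi_i{\upharpoonright}K$ is continuous; closed subsets of $i$-admissible sets are $i$-admissible.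

\begin{lemma}\label{lem:compact}
Suppose $\mathcal D\le_w^*\mathcal A$.
\begin{enumerate}
\item[(1)] If $(T,H)$ is a good pair for $\mathcal A$ in $\mathrm{Inj}_k$, then for each $i$ there is an $i$-admissible $K$ with $U_{i,k}\cap H\subseteq K\subseteq T$.
\item[(2)] Suppose that for each $k$ we are given countably many good pairs for $\mathcal A$ whose second components cover $\mathrm{Inj}_k$. Then $\mathcal D$ is the union of countably many sets $\Psi_i(K)$ with $K$ $i$-admissible and contained in the first component of one of the given pairs.
\end{enumerate}
\end{lemma}

\begin{proof}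
(1) Let $O_\rho=T\setminus\operatorname{cl}(H\setminus E_\rho)$. This set is open in $T$; it contains $T\cap E_\rho$ because the pair is good; and $O_\rho\cap H\subseteq E_\rho$. Let $K$ be the set of $q\in T$ with $q\supseteq p$ such that $q\notin O_\rho\cap O_{\rho'}$ whenever $\rho,\rho'$ conflict at $i$. The condition $q\supseteq p$ fixes the first $|p|$ coordinates and is closed, and the second condition removes a union of open sets, so $K$ is compact. We have $K\subseteq U_{i,k}$ since $T\cap E_\rho\subseteq O_\rho$, and $U_{i,k}\cap H\subseteq K$ since $O_\rho\cap H\subseteq E_\rho$.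

For continuity we show that for $q\in K$,
\[
\Psi_i(q)(n)=m\iff q\in O_\rho\text{ for some }\rho\text{ that votes }(i,n,m);
\]
the right side is an open condition on $q$. If $\Psi_i(q)(n)=m$, some $\rho$ with $q\in T\cap E_\rho\subseteq O_\rho$ votes $(i,n,m)$. Conversely let $q\in O_\rho$ with $\rho$ voting $(i,n,m)$. By the first direction $q\in O_{\rho'}$ for some $\rho'$ voting $(i,n,\Psi_i(q)(n))$, and $\rho,\rho'$ do not conflict at $i$ because $q\in K$. So $m=\Psi_i(q)(n)$.

(2) Apply (1) to each given pair and each $i$. By Lemma~\ref{lem:force}(2), an element of $\mathcal D$ is $\Psi_i(q)$ with $q\in U_{i,k}$; this $q$ lies in some $H$, hence in the corresponding $K$.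
\end{proof}

\begin{corollary}\label{cor:sigma}
Let $\mathcal A$ be an expansion of $\mathcal C$. If every $\mathrm{Inj}_k$ is covered by the second components of countably many good pairs for $\mathcal A$, then $\mathcal B\not\le_w^*\mathcal A$.
\end{corollary}

\begin{proof}
Otherwise Lemma~\ref{lem:compact}(2) writes $\omega^\omega$ as a countable union of compact sets $\Psi_i(K)$, contradicting (T3).
\end{proof}

\subsection*{Reductions of $\mathcal M_{\mathcal S}$}
Now let $\mathcal D=\mathcal M_{\mathcal S}$ for an arbitrary sequence $\mathcal S$. Here $\sigma$-compactness is no obstruction, and we use Lemma~\ref{lem:force}(3) instead: by \eqref{eq:theta}, ``$Z\notin S_n$'' is an existential fact, so it spreads along some $E_\rho$. For $B\subseteq U_{i,k}$ let $Y_i(B)=\{Z\in2^\omega:v(Z)\in\Psi_i(B)\}$.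

\begin{lemma}\label{lem:push}
Suppose $\mathcal M_{\mathcal S}\le_w^*\mathcal A$. Let $K$ be $i$-admissible and let $(K,H)$ be a good pair for $\mathcal A$. Then $\bigl(Y_i(K),\,Y_i(K)\setminus Y_i(K\setminus H)\bigr)$ is a good pair for $\neg\mathcal S$.
\end{lemma}

We use $Y_i(K)\setminus Y_i(K\setminus H)\subseteq Y_i(H)$ only through the fact that each of its points has a preimage in $H$; the form of the set makes its complement in $Y_i(K)$ equal to $Y_i(K\setminus H)$, which Section~\ref{sec:rank} needs.

\begin{proof}
$\Psi_i(K)$ is compact, so $Y_i(K)$ is closed. Let $z_j\in S_n$ be points of $Y_i(K)\setminus Y_i(K\setminus H)$ with $z_j\to z$, and suppose $z\notin S_n$. Choose $q_j\in K$ with $\Psi_i(q_j)=v(z_j)$; then $q_j\in H$, as $z_j\notin Y_i(K\setminus H)$. Passing to a subsequence, $q_j\to q\in K$, and $\Psi_i(q)=v(z)$ by continuity. By \eqref{eq:theta}, $\Psi_i(q)$ satisfies $\theta_n$. Take $\rho$ from Lemma~\ref{lem:force}(3). Since $q\in E_\rho$ and $(K,H)$ is good, $q_j\in E_\rho$ for large $j$. Then $v(z_j)=\Psi_i(q_j)$ satisfies $\theta_n$, so $z_j\notin S_n$, a contradiction.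
\end{proof}

\begin{corollary}\label{cor:belowC}
If $\mathcal M_{\mathcal S}\le_w^*\mathcal C$, then $2^\omega$ is a countable union of closed sets $Y$ such that $Y\cap S_n$ is closed for every $n$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:compact}(2) to the pairs $(I_{k,l},I_{k,l})$. The resulting sets $\Psi_i(K)$ cover $2^\omega$, so the sets $Y=Y_i(K)$ do too. Each $K$ is a closed subset of some $I_{k,l}$, so $(K,K)$ is good for $\mathcal C$, and $(Y,Y)$ is good for $\neg\mathcal S$ by Lemma~\ref{lem:push}. Thus $Y$ is closed and $\operatorname{cl}(Y\cap S_n)\subseteq Y\cap S_n$.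
\end{proof}

\section{Good pairs for $\mathcal M_{\mathcal S}$ and the proof of Theorem~\ref{thm:main}}\label{sec:pairs}

To apply Corollary~\ref{cor:sigma} with $\mathcal A=\mathcal M_{\mathcal S}$ we must build good pairs for $\mathcal M_{\mathcal S}$ in $\mathrm{Inj}_k$ out of good pairs for $\neg\mathcal S$ in $2^\omega$. Tuples of length one show why this is possible, and tuples of length two show what must be added.

\begin{example}[one element]\label{ex:one}
Let $\mathcal A=\mathcal M_{\mathcal S^*}$, write $S_n=A_{\sigma_n}$, and consider conditions $q=(v(Z))$, which form a copy $T$ of $2^\omega$ in $\mathrm{Inj}_1$. Let $\rho^+$ say that element $1$ lies in $[00^n1]$ and $R(0,1)$ holds, and let $\rho^-$ say that element $1$ lies in $[00^n1]$ and $R(0,1)$ fails. Then $\rho^+$ is compatible with $(v(Z))$ if and only if $Z\notin S_n$. In contrast, $\rho^-$ is compatible with every $(v(Z))$: use $e_n(Z')$ with $Z'\ne Z$. The set $E_{\rho^+}\cap T$ contains $(v(\sigma_n0^\infty))$ but none of the points $(v(\sigma_n0^j10^\infty))$ converging to it. This happens inside every basic open set, so $(T',T')$ is not good for any closed $T'\subseteq T$ with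 nonempty interior in $T$; by (T1), $T$ cannot be covered by countably many such $T'$.

Now let $H=\{(v(Z)):Z\notin Q\}$. We claim that $(T,H)$ is good. Let $\rho$ be compatible with $(v(Z))$, say satisfied by $(v(Z),x_1,\dots,x_{k'-1})$. Choose $d$ larger than every bit position mentioned in $\rho$ and so large that distinct cores among those occurring differ below $d$. Let $\tilde Z\notin Q$ agree with $Z$ below $d$. We move $v(Z)$ to $v(\tilde Z)$ and must move the $x_j$ so that $\rho$ stays true. An $x_j$ whose core is not $Z$ stays where it is; it was not $R$-related to $v(Z)$ and is not $R$-related to $v(\tilde Z)$, since its core differs from $\tilde Z$ below $d$. An $x_j$ with core $Z$ is some $e_n(Z)$. If $Z\notin S_n$, we move it to $e_n(\tilde Z)$, and $R$ still holds because $\tilde Z\notin Q\supseteq S_n$. If $Z\in S_n$, following $\tilde Z$ would make $R$ true, so we move it to $e_n(Z')$ for a third real $Z'$ agreeing with $Z$ below $d$, and $R$ still fails. Hence $(v(\tilde Z))\in E_\rho$. The set $T\setminus H$ is countable, and a pair of the form $(\{q\},\{q\})$ is always good, so $T$ is covered by the second components of countably many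 good pairs.
\end{example}

\begin{example}[two elements]\label{ex:two}
With the same $\mathcal A$, consider conditions $(v(Z),e_n(Z'))$. Both elements are now part of the condition, so neither can be moved at will, and two new things happen. First, ``$R(0,1)$ holds'' is true at $(v(Z),e_n(Z))$ for $Z\notin S_n$ and false at the nearby points $(v(Z),e_n(Z'))$ with $Z'\ne Z$. So each piece $T$ should fix which cores are equal. Second, on $T=\{(v(Z),e_n(Z)):Z\in2^\omega\}$ the statement ``$R(0,1)$ fails'' is compatible exactly when $Z\in S_n$, and a point of $S_n$ is a limit of points outside $Q$. So the analog of $H$ above does not give a good pair. The remedy is to restrict $Z$ to a closed set that is contained in $S_n$ or disjoint from it. Countably many such sets cover $2^\omega$ exactly when $S_n$ and its complement are $F_\sigma$, and a condition of length $k$ mentions only finitely many $n$.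
\end{example}

For the rest of this section all $S_n$ are $\mathbf{\Delta}^0_2$. For finite $G\subseteq\omega$, a set $L\subseteq2^\omega$ is \emph{$G$-decided} if for each $n\in G$ either $L\subseteq S_n$ or $L\cap S_n=\emptyset$. Subsets of $G$-decided sets are $G$-decided. The atoms of the Boolean algebra generated by $\{S_n:n\in G\}$ are $\mathbf{\Delta}^0_2$, hence $F_\sigma$, so we can fix a countable family $\mathcal L_G$ of closed $G$-decided sets that covers $2^\omega$. This is the only use of the hypothesis that the $S_n$ are $\mathbf{\Delta}^0_2$.

\begin{definition}\label{def:frame}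
A \emph{$k$-frame} $t$ consists of
\begin{itemize}
\item kinds $\kappa_i\in\{v,\infty\}\cup\omega$ for $i<k$, at most one of which is $\infty$;
\item an equivalence relation $\approx$ on $\{i<k:\kappa_i\ne\infty\}$ such that $\kappa_i\ne\kappa_j$ whenever $i\approx j$ and $i\ne j$;
\item a number $l$;
\item for each $\approx$-class $c$, a closed $G_c$-decided set $L_c$, where $G_c=\{\kappa_i:i\in c\}\cap\omega$.
\end{itemize}
Let $T_t$ be the set of $q\in(2^\omega)^k$ such that $q_i$ has kind $\kappa_i$ for all $i<k$ and, writing $Z_i$ for the core of $q_i$, we have $Z_i=Z_j\in L_c$ for $i,j\in c$, and $Z_i{\upharpoonright}l\ne Z_j{\upharpoonright}l$ for $i\not\approx j$. For $q\in T_t$ the common core $Z_c$ of the $q_i$, $i\in c$, is the \emph{class value} of $c$. The frame is \emph{standard} if $L_c\in\mathcal L_{G_c}$ for all $c$.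
\end{definition}

\begin{lemma}\label{lem:frames}
Each $T_t$ is a compact subset of $\mathrm{Inj}_k$. There are countably many standard $k$-frames $t$, and their sets $T_t$ cover $\mathrm{Inj}_k$.
\end{lemma}

\begin{proof}
Kinds $v$ and $n$ are clopen conditions, kind $\infty$ is a single point, and the conditions on cores are closed, so $T_t$ is compact. Two coordinates of the same kind are of kind $\neq\infty$ and are $\approx$-inequivalent, so their cores differ; hence $T_t\subseteq\mathrm{Inj}_k$. Given $q\in\mathrm{Inj}_k$, read off the kinds, let $i\approx j$ if and only if $Z_i=Z_j$, take $l$ separating the distinct cores, and choose $L_c\in\mathcal L_{G_c}$ containing the common core of $c$. Injectivity of $q$ gives the first two requirements of a frame, and $q\in T_t$.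
\end{proof}

\begin{lemma}\label{lem:move}
Let $t$ be a $k$-frame, let $(L_c,H_c)$ be a good pair for $\neg\mathcal S$ for each class $c$, and let $T_t^\circ$ be the set of $q\in T_t$ with $Z_c\in H_c$ for all $c$. Then $(T_t,T_t^\circ)$ is a good pair for $\mathcal M_{\mathcal S}$.
\end{lemma}

\begin{proof}
Let $q\in T_t\cap E_\rho$, with class values $Z_c$. We find a neighborhood of $q$ in $T_t$ all of whose points in $T_t^\circ$ belong to $E_\rho$. Let $x=(x_0,\dots,x_{k'-1})\supseteq q$ satisfy $\rho$. For all $i<k'$ let $\kappa_i$ be the kind of $x_i$, and $Z_i$ its core if $\kappa_i\ne\infty$. Distinct classes have distinct values, so for $i<k$ we have $Z_i=Z_c$ if and only if $i\in c$. Choose $d$ so large that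
\begin{enumerate}
\item[(a)] any two distinct cores $Z_i,Z_j$ $(i,j<k')$ differ below $d$;
\item[(b)] $d>s$ for all atoms $P_s(i)$ in $\operatorname{dom}\rho$;
\item[(c)] for each class $c$ and each $n\in\omega$ among the kinds $\kappa_j$, $j<k'$: if $Z_c\notin S_n$, then $[Z_c{\upharpoonright}d]\cap H_c\cap S_n=\emptyset$.
\end{enumerate}
Condition (c) consists of finitely many requirements, and each can be met because $Z_c\notin S_n\supseteq\operatorname{cl}(H_c\cap S_n)$.

Let $\tilde q\in T_t^\circ$ have class values $\tilde Z_c\in H_c\cap[Z_c{\upharpoonright}d]$; the condition $\tilde Z_c\in[Z_c{\upharpoonright}d]$ for all $c$ defines an open neighborhood of $q$ in $T_t$. We extend $\tilde q$ to a tuple $\tilde x$ of length $k'$ in which $\tilde x_i$ has kind $\kappa_i$ and core $\tilde Z_i$. For $i<k$ let $\tilde x_i=\tilde q_i$. For $k\le i<k'$ there are three cases.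
\begin{itemize}
\item \emph{Stay.} If $\kappa_i=\infty$ or $Z_i$ is not a class value, let $\tilde x_i=x_i$.
\item \emph{Follow.} If $Z_i=Z_c$, and either $\kappa_i=v$, or $\kappa_i=n\in\omega$ with $Z_c\notin S_n$, let $\tilde Z_i=\tilde Z_c$.
\item \emph{Split off.} If $Z_i=Z_c$ and $\kappa_i=n\in\omega$ with $Z_c\in S_n$, choose $\tilde Z_i\in[Z_i{\upharpoonright}d]$ different from all $\tilde Z_j$, $j\ne i$. (Treat these finitely many $i$ last, one after the other.)
\end{itemize}
In all cases $\tilde Z_i\in[Z_i{\upharpoonright}d]$, so by (a),
\begin{equation}\label{eq:cores}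
\tilde Z_i=\tilde Z_j\ \text{ implies }\ Z_i=Z_j .
\end{equation}
If $\tilde x_i=\tilde x_j$, then $\kappa_i=\kappa_j$ and, by \eqref{eq:cores} or because both are $0^\infty$, $x_i=x_j$; so $i=j$ and $\tilde x$ is injective. The reals $x_i$ and $\tilde x_i$ have the same kind and cores that agree below $d$, so they agree below $d$, and by (b) $\tilde x$ gives the atoms $P_s(i)$ in $\operatorname{dom}\rho$ the same values as $x$.

It remains to show $R(x_i,x_j)\iff R(\tilde x_i,\tilde x_j)$ for all $i,j<k'$. Both sides fail unless $\kappa_i=v$ and $\kappa_j=n\in\omega$. Both sides fail if $Z_i\ne Z_j$, by \eqref{eq:cores}. So let $\kappa_i=v$, $\kappa_j=n$, $Z_i=Z_j=Z$. If $Z$ is not a class value, then $i,j\ge k$ and both elements stay. Let $Z=Z_c$. Then $\tilde Z_i=\tilde Z_c$, because $i\in c$ if $i<k$ and $x_i$ follows if $i\ge k$.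

\emph{Case $Z\notin S_n$}, so $R(x_i,x_j)$ holds. Again $\tilde Z_j=\tilde Z_c$, because $j\in c$ or $x_j$ follows. By (c), $\tilde Z_c\notin S_n$, so $R(\tilde x_i,\tilde x_j)$ holds.

\emph{Case $Z\in S_n$}, so $R(x_i,x_j)$ fails. If $j\ge k$, then $x_j$ splits off, $\tilde Z_j\ne\tilde Z_i$, and $R(\tilde x_i,\tilde x_j)$ fails. If $j<k$, then $j\in c$ and $n\in G_c$. As $Z\in L_c\cap S_n$ and $L_c$ is $G_c$-decided, $L_c\subseteq S_n$. So $\tilde Z_i=\tilde Z_j=\tilde Z_c\in S_n$, and $R(\tilde x_i,\tilde x_j)$ fails.

Thus $\tilde x\supseteq\tilde q$ satisfies $\rho$, and $\tilde q\in E_\rho$.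
\end{proof}

\begin{corollary}\label{cor:notB}
Let all $S_n$ be $\mathbf{\Delta}^0_2$, and suppose $2^\omega=\bigcup_{r\in\omega}H^r$ with $\operatorname{cl}(H^r\cap S_n)\subseteq S_n$ for all $r,n$. Then $\mathcal B\not\le_w^*\mathcal M_{\mathcal S}$.
\end{corollary}

\begin{proof}
For a standard $k$-frame $t$ and a choice of numbers $r(c)$, the pairs $(L_c,L_c\cap H^{r(c)})$ are good for $\neg\mathcal S$, and Lemma~\ref{lem:move} gives a good pair $(T_t,T_t^\circ)$ for $\mathcal M_{\mathcal S}$. There are countably many such pairs. Given $q\in\mathrm{Inj}_k$, take a standard $t$ with $q\in T_t$ by Lemma~\ref{lem:frames} and choose $r(c)$ with $Z_c\in H^{r(c)}$; then $q\in T_t^\circ$. Apply Corollary~\ref{cor:sigma}.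
\end{proof}

\begin{remark}
Neither hypothesis of Corollary~\ref{cor:notB} can be omitted. In Remark~\ref{rem:design}(iii) all $S_n$ are $\mathbf{\Delta}^0_2$ and $\mathcal M_{\mathcal S}\ge_w^*\mathcal B$. If $S_n=Q$ for all $n$, the set $2^\omega\setminus Q$ and the singletons from $Q$ form a cover as required, but $x\in[1]\wedge\neg\theta_0(x)$ is a $\Pi_1$ definition of the countable dense set $v(Q)\subseteq[1]$, so $\mathcal M_{\mathcal S}\ge_w^*\mathcal B$ by (K2).
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:delta} the members of $\mathcal S^*$ and the relation $R_{\mathcal S^*}$ are $\mathbf{\Delta}^0_2$, and $\mathcal C\le_w^*\mathcal M_{\mathcal S^*}\le_w^*\mathcal B$ by Proposition~\ref{prop:upper}.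

To see that $\mathcal B\not\le_w^*\mathcal M_{\mathcal S^*}$, apply Corollary~\ref{cor:notB} to the cover of $2^\omega$ by $2^\omega\setminus Q$ and the sets $\{u\}$, $u\in Q$. The first set is disjoint from every $A_\sigma$, and $\{u\}\cap A_\sigma$ is closed.

Suppose $\mathcal M_{\mathcal S^*}\le_w^*\mathcal C$. By Corollary~\ref{cor:belowC} and (T1), there is a closed set $Y$ containing some $[\sigma]$ such that $Y\cap A_\tau$ is closed for all $\tau\in2^{<\omega}$. Since $A_\sigma\subseteq[\sigma]\subseteq Y$, the set $A_\sigma=Y\cap A_\sigma$ is closed, contradicting Lemma~\ref{lem:delta}.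
\end{proof}

\section{Expansions whose $\Sigma^c_1$ relations are $\mathbf{\Delta}^0_2$}\label{sec:char}

For an arbitrary expansion we have no frames, and the compact pieces on which the maps $\Psi_i$ are continuous must come from a general principle. The sets $E_\rho$ are existentially definable, so the hypothesis of Theorem~\ref{thm:char} bounds the complexity of the $\Psi_i$, and the following theorem turns the bound into piecewise continuity.

\begin{theorem}[Jayne and Rogers \cite{JR}]\label{thm:JR}
Let $X$ be a Borel subset of a Polish space, $Y$ a separable metric space, and $\psi:X\to Y$ a map such that preimages of $F_\sigma$ sets are $F_\sigma$ in $X$. Then $X$ is a countable union of sets closed in $X$ on each of which $\psi$ is continuous.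
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
Suppose $\Sigma^c_1(\mathcal M)\subseteq\mathbf{\Delta}^0_2$ and $\mathcal B\le_w^*\mathcal M$. Use the notation of Section~\ref{sec:red} with $\mathcal A=\mathcal M$ and $\mathcal D=\mathcal B$, and fix $i$ and $k\ge|p|\ge1$.

\emph{Claim: every countable union of finite intersections of sets $E_\rho\cap\mathrm{Inj}_k$ is $\mathbf{\Delta}^0_2$ in $(2^\omega)^k$.} Given $\rho$, let $k'\ge k$ be least such that all numbers in $\rho$ are below $k'$. Then $E_\rho\cap\mathrm{Inj}_k$ is defined by the finitary existential formula saying that there are $x_k,\dots,x_{k'-1}$ such that $x_0,\dots,x_{k'-1}$ are pairwise distinct and the literals given by $\rho$ hold. Finite intersections are again defined by finitary existential formulas. Let $(\varphi_s)_{s\in\omega}$ be a computable list of all such formulas in the variables $x_0,\dots,x_{k-1}$. For an arbitrary set $\Gamma\subseteq\omega$ with characteristic function $g\in2^\omega$, the formula $\bigvee_s\bigl(P_s(g)\wedge\varphi_s\bigr)$ is computable $\Sigma_1$ with parameter $g$ and defines the union of the sets defined by $\varphi_s$, $s\in\Gamma$.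 So the unions in the claim are $\Sigma^c_1(\mathcal M)$, and the hypothesis applies.

The set $U_{i,k}$ is obtained from the open set $\mathrm{Inj}_k$ by imposing the closed condition $q\supseteq p$ and removing the union of the sets $E_\rho\cap E_{\rho'}$ with $\rho,\rho'$ in conflict at $i$. By the claim it is $\mathbf{\Delta}^0_2$ in $(2^\omega)^k$. Let $\bigcup_r[\tau_r]$ be an open subset of $\omega^\omega$. For $q\in U_{i,k}$, Lemma~\ref{lem:force}(1) shows that $\Psi_i(q)\in\bigcup_r[\tau_r]$ if and only if there are $r$ and $\rho_0,\dots,\rho_{|\tau_r|-1}$ such that $\rho_n$ votes $(i,n,\tau_r(n))$ and $q\in E_{\rho_n}$ for all $n<|\tau_r|$. By the claim, preimages of open sets under $\Psi_i$ are $\mathbf{\Delta}^0_2$ in $U_{i,k}$. Taking complements, so are preimages of closed sets, and therefore preimages of $F_\sigma$ sets are $F_\sigma$ in $U_{i,k}$. This is the step that needs $\mathbf{\Delta}^0_2$ and not only $F_\sigma$.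

By Theorem~\ref{thm:JR}, $U_{i,k}$ is a countable union of relatively closed sets on which $\Psi_i$ is continuous. As an $F_\sigma$ subset of a compact space, $U_{i,k}$ is $\sigma$-compact, and so are its relatively closed subsets. Hence $\Psi_i(U_{i,k})$ is $\sigma$-compact, and by Lemma~\ref{lem:force}(2) so is $\omega^\omega=\bigcup_{i,k}\Psi_i(U_{i,k})$. This contradicts (T3) and proves the first statement.

Now let $\mathcal M\le_w^*\mathcal B$. If $\mathcal M<_w^*\mathcal B$, then $\Delta^c_2(\mathcal M)=\Delta^c_2(\mathcal C)=\mathbf{\Delta}^0_2$ by (K4). If $\Delta^c_2(\mathcal M)=\mathbf{\Delta}^0_2$, then $\Sigma^c_1(\mathcal M)\subseteq\Delta^c_2(\mathcal M)=\mathbf{\Delta}^0_2$. If $\Sigma^c_1(\mathcal M)\subseteq\mathbf{\Delta}^0_2$, then $\mathcal B\not\le_w^*\mathcal M$ by the first statement, so $\mathcal M<_w^*\mathcal B$.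
\end{proof}

\section{An ordinal rank and the $\omega_1$-chain}\label{sec:rank}

To separate two structures of the form $\mathcal M_{\mathcal S}$ from each other we need a quantity that a reduction cannot increase. For $\mathcal C$, compact pieces $T$ with $(T,T)$ good suffice. For $\mathcal S^*$, the pair $(2^\omega,2^\omega\setminus Q)$ is good and the exceptional set $Q$ is covered by countably many pieces of the first sort. Counting how often one has to pass to the exceptional set gives a rank.

\subsection*{The rank}

\begin{definition}\label{def:rank}
Let $X$ be a metrizable space and $\mathcal E$ a family of subsets of $X$. By recursion on ordinals $\alpha$, a compact set $T\subseteq X$ is \emph{$\alpha$-good for $\mathcal E$} if there is $H$ such that $(T,H)$ is a good pair for $\mathcal E$ and $T\setminus H$ is covered by countably many compact sets, each of which is $\beta$-good for $\mathcal E$ for some $\beta<\alpha$. We say that $T$ is \emph{${<}\lambda$-good} if it is $\beta$-good for some $\beta<\lambda$.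
\end{definition}

As before, ``good for $\mathcal A$'' refers to the family of sets $E_\rho\cap\mathrm{Inj}_k$.

\begin{lemma}\label{lem:rankbasic}
Fix $X$ and $\mathcal E$.
\begin{enumerate}
\item[(1)] $T$ is $0$-good if and only if $(T,T)$ is a good pair. If $T$ is $\alpha$-good and $\alpha\le\alpha'$, then $T$ is $\alpha'$-good.
\item[(2)] Closed subsets of $\alpha$-good sets are $\alpha$-good. The covering sets in Definition~\ref{def:rank} may be taken inside $T$.
\item[(3)] An $\alpha$-good set is covered by the second components of countably many good pairs $(T',H')$ with $T'$ $\alpha$-good.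
\end{enumerate}
\end{lemma}

\begin{proof}
(1) For $\alpha=0$ no covering sets are available, so $H=T$. A witness for $\alpha$ is a witness for $\alpha'$.

(2) Induct on $\alpha$. Let $H$ and $(T_m)$ witness that $T$ is $\alpha$-good, and let $T'\subseteq T$ be closed. Then $(T',H\cap T')$ is good, and $T'\setminus H$ is covered by the sets $T_m\cap T'$, which are ${<}\alpha$-good by induction. The case $T'=T$ gives the second statement.

(3) Induct on $\alpha$. Use the pair $(T,H)$ and the pairs that the induction hypothesis provides for each $T_m$; their first components are $\alpha$-good by (1).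
\end{proof}

We shall place a family inside a closed part of a larger space, where the other members of the larger family are trivial. This does not change the rank.

\begin{lemma}\label{lem:local}
Let $\mathcal S,\mathcal S'$ be families of subsets of compact metrizable spaces $X,X'$, and let $\iota$ be a homeomorphism of $X'$ onto a closed set $F\subseteq X$. Suppose that $\iota(S')$ is a member of $\mathcal S$ for every member $S'$ of $\mathcal S'$, and that every other member of $\mathcal S$ contains $F$ or is disjoint from $F$. Then a closed set $L\subseteq X'$ is $\alpha$-good for $\neg\mathcal S'$ if and only if $\iota(L)$ is $\alpha$-good for $\neg\mathcal S$.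
\end{lemma}

\begin{proof}
Let $H\subseteq L$. A member $S$ of $\mathcal S$ that contains $F$ or is disjoint from $F$ satisfies $\operatorname{cl}(\iota(H)\cap S)\subseteq S$, because $F$ is closed. For $S=\iota(S')$ we have $\operatorname{cl}(\iota(H)\cap S)=\iota(\operatorname{cl}(H\cap S'))$. So $(L,H)$ is good for $\neg\mathcal S'$ if and only if $(\iota(L),\iota(H))$ is good for $\neg\mathcal S$. Induct on $\alpha$, taking the covering sets inside $L$, respectively $\iota(L)$, by Lemma~\ref{lem:rankbasic}(2).
\end{proof}

\subsection*{Passing between $\mathcal S$ and $\mathcal M_{\mathcal S}$}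
The next lemma extends Corollary~\ref{cor:belowC}, which is the case $\mathcal A=\mathcal C$, $\lambda=1$.

\begin{lemma}\label{lem:transfer}
Let $\mathcal M_{\mathcal S}\le_w^*\mathcal A$, and suppose every $\mathrm{Inj}_k$ is a countable union of compact sets that are ${<}\lambda$-good for $\mathcal A$. Then $2^\omega$ is a countable union of closed sets that are ${<}\lambda$-good for $\neg\mathcal S$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rankbasic}(3), each $\mathrm{Inj}_k$ is covered by the second components of countably many good pairs with ${<}\lambda$-good first components. By Lemmas~\ref{lem:compact}(2) and~\ref{lem:rankbasic}(2), $2^\omega$ is a countable union of sets $Y_i(K)$ with $K$ $i$-admissible and ${<}\lambda$-good for $\mathcal A$. It suffices to show by induction on $\beta$: if $K$ is $i$-admissible and $\beta$-good for $\mathcal A$, then $Y_i(K)$ is $\beta$-good for $\neg\mathcal S$. Let $H$ and $(K_m)$ witness that $K$ is $\beta$-good, with $K_m\subseteq K$, so that each $K_m$ is $i$-admissible. By Lemma~\ref{lem:push}, $(Y_i(K),Y_i(K)\setminus Y_i(K\setminus H))$ is a good pair for $\neg\mathcal S$. Its exceptional set is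 $Y_i(K\setminus H)\subseteq\bigcup_mY_i(K_m)$, and each $Y_i(K_m)$ is ${<}\beta$-good by induction.
\end{proof}

In the other direction, a $k$-tuple has up to $k$ independent cores, and each of them may pass to its exceptional set separately, so ranks add up. The right addition is the \emph{natural sum} $\oplus$: write two ordinals in Cantor normal form, as polynomials in powers $\omega^\xi$ with coefficients in $\omega$, and add the coefficients of equal powers. It is commutative, associative, strictly increasing in each argument, and $\alpha\oplus\beta<\omega^\xi$ whenever $\alpha,\beta<\omega^\xi$.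

\begin{lemma}\label{lem:sum}
Let all $S_n$ be $\mathbf{\Delta}^0_2$ and let $2^\omega$ be $\alpha$-good for $\neg\mathcal S$. Then $\mathrm{Inj}_k$ is a countable union of compact sets that are $(\alpha\oplus\dots\oplus\alpha)$-good for $\mathcal M_{\mathcal S}$, with $k$ summands. In particular $\mathcal B\not\le_w^*\mathcal M_{\mathcal S}$.
\end{lemma}

\begin{proof}
We claim: if $t$ is a $k$-frame in which each $L_c$ is $\alpha_c$-good for $\neg\mathcal S$, then $T_t$ is $\bigl(\bigoplus_c\alpha_c\bigr)$-good for $\mathcal M_{\mathcal S}$. Induct on the sum. Let $H_c$ and $(L_{c,m})_m$ witness that $L_c$ is $\alpha_c$-good, with $L_{c,m}\subseteq L_c$. By Lemma~\ref{lem:move}, $(T_t,T_t^\circ)$ is a good pair. A point of $T_t\setminus T_t^\circ$ has $Z_c\in L_c\setminus H_c$ for some $c$, so $Z_c\in L_{c,m}$ for some $m$, and the point lies in $T_{t'}$, where $t'$ arises from $t$ by replacing $L_c$ with $L_{c,m}$. The set $L_{c,m}$ is still $G_c$-decided, so $t'$ is a frame, and $L_{c,m}$ is $\alpha'$-good for some $\alpha'<\alpha_c$. The sum for $t'$ is strictly smaller, so the countably many sets $T_{t'}$ are ${<}\bigoplus_c\alpha_c$-good by induction.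 This proves the claim.

The sets $T_t$ for standard $k$-frames $t$ cover $\mathrm{Inj}_k$ by Lemma~\ref{lem:frames}. Their sets $L_c$ are $\alpha$-good as closed subsets of $2^\omega$, and there are at most $k$ classes. The last statement follows from Lemma~\ref{lem:rankbasic}(3) and Corollary~\ref{cor:sigma}.
\end{proof}

\subsection*{Families of every countable rank}
For $\mathcal S^*$ the sets $A_\sigma$ force $H$ to omit, in every open set, a tail of a sequence of points of $Q$; but a point is $0$-good, so the rank is only $1$. To raise the rank we replace each point $u\in Q$ by a fiber $\{u\}\times2^\omega$ carrying a family of smaller rank $\alpha_u$, arranged so that along the tail of every $A_\sigma$ these ranks approach $\alpha$.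

\begin{lemma}\label{lem:ranks}
For each $\alpha<\omega_1$ there is a sequence $\mathcal S^{[\alpha]}=(S^{[\alpha]}_n)_{n\in\omega}$ of $\mathbf{\Delta}^0_2$ subsets of $2^\omega$ such that $2^\omega$ is $\alpha$-good for $\neg\mathcal S^{[\alpha]}$ and no $[\sigma]$ is ${<}\alpha$-good for $\neg\mathcal S^{[\alpha]}$.
\end{lemma}

\begin{proof}
Recursion on $\alpha$. Let all members of $\mathcal S^{[0]}$ be empty. Let $\alpha\ge1$, and fix a nondecreasing sequence $(\beta_j)_{j\in\omega}$ with $\sup_j(\beta_j+1)=\alpha$: constant if $\alpha$ is a successor, cofinal in $\alpha$ if $\alpha$ is a limit. Thus all $\beta_j<\alpha$, and each $\beta<\alpha$ satisfies $\beta\le\beta_j$ for all large $j$. For $u\in Q\setminus\{0^\infty\}$ let $\alpha_u=\beta_j$, where $j$ is the number of 0s immediately preceding the last 1 of $u$, and let $\alpha_{0^\infty}=\beta_0$. Then $\alpha_u<\alpha$, and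
\begin{equation}\label{eq:alphau}
\alpha_u\ge\beta_j\quad\text{for }u=\sigma0^j10^\infty,
\end{equation}
since at least $j$ zeros precede the last 1. We build the family on $2^\omega\times2^\omega$, transport it to $2^\omega$ by a homeomorphism (Lemma~\ref{lem:local} with $F=X$), and enumerate it in type $\omega$. Its members are
\[
A_\sigma\times2^\omega\quad(\sigma\in2^{<\omega}),\qquad\{u\}\times S^{[\alpha_u]}_n\quad(u\in Q,\ n\in\omega),
\]
all of which are $\mathbf{\Delta}^0_2$. Fix $u\in Q$. Every member other than the $\{u\}\times S^{[\alpha_u]}_n$ contains the fiber $\{u\}\times2^\omega$ or is disjoint from it. By Lemma~\ref{lem:local}, for closed $L\subseteq2^\omega$,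
\begin{equation}\label{eq:fiber}
\{u\}\times L\text{ is }\beta\text{-good for }\neg\mathcal S^{[\alpha]}\iff L\text{ is }\beta\text{-good for }\neg\mathcal S^{[\alpha_u]}.
\end{equation}

\emph{The whole space is $\alpha$-good.} The set $H=(2^\omega\setminus Q)\times2^\omega$ is disjoint from all members, so $(2^\omega\times2^\omega,H)$ is a good pair. Its complement is the union of the countably many fibers $\{u\}\times2^\omega$, $u\in Q$, which are $\alpha_u$-good by \eqref{eq:fiber} and induction, and $\alpha_u<\alpha$.

\emph{No nonempty clopen set is ${<}\alpha$-good.} Such a set contains a box $[\sigma]\times[\tau]$, so by Lemma~\ref{lem:rankbasic}(2) it suffices to refute that $[\sigma]\times[\tau]$ is $\beta$-good for some $\beta<\alpha$. Suppose it is, via $H$. Pick $y\in[\tau]$. The point $(\sigma0^\infty,y)$ is not in $A_\sigma\times2^\omega$, hence not in the closure of $H\cap(A_\sigma\times2^\omega)$. So there are $r$ and $\tau'\supseteq\tau$ such that $[\sigma0^r]\times[\tau']$ is disjoint from $H\cap(A_\sigma\times2^\omega)$. Choose $j\ge r$ with $\beta_j\ge\beta$ and put $u=\sigma0^j10^\infty\in A_\sigma\cap[\sigma0^r]$. Then $\{u\}\times[\tau']$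 is a subset of $[\sigma]\times[\tau]$ disjoint from $H$, so it is covered by countably many ${<}\beta$-good compact sets. If $\beta=0$ there are no such sets, a contradiction. Otherwise, by (T1) one of them contains some $\{u\}\times[\tau'']$, which is then $\beta'$-good for some $\beta'<\beta$. By \eqref{eq:fiber}, $[\tau'']$ is $\beta'$-good for $\neg\mathcal S^{[\alpha_u]}$, and $\beta'<\beta\le\beta_j\le\alpha_u$ by \eqref{eq:alphau}. This contradicts the induction hypothesis.
\end{proof}

For $\alpha=1$ all $\alpha_u$ are $0$, and the nonempty members of $\mathcal S^{[1]}$ are the sets $A_\sigma\times2^\omega$: this is $\mathcal S^*$ with a dummy coordinate.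

\subsection*{The chain}
Two points remain. Lemma~\ref{lem:sum} loses a $k$-fold natural sum, so we use only the ranks $\omega^\gamma$; a finite natural sum of ordinals below $\omega^{\gamma+1}$ stays below $\omega^{\gamma+1}$. And nothing in the construction relates $\mathcal S^{[\alpha]}$ to $\mathcal S^{[\alpha']}$ in a way that gives a reduction directly, so we let the $\gamma$-th structure contain the families of all ranks $\omega^\beta$, $\beta\le\gamma$, side by side.

\begin{proof}[Proof of Theorem~\ref{thm:chain}]
Fix the sequences $\mathcal S^{[\alpha]}$ of Lemma~\ref{lem:ranks} and a computable bijection $\langle\cdot,\cdot\rangle:\omega\times\omega\to\omega$. For $\gamma<\omega_1$ let $(\beta^\gamma_m)_{m\in\omega}$ enumerate $\{\beta:\beta\le\gamma\}$, taking each value infinitely often, and write $\alpha^\gamma_m=\omega^{\beta^\gamma_m}$. Let $\mathcal S_\gamma$ be the sequence whose member with index $\langle m,n\rangle$ is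
\[
\{0^m1Z: Z\in S_n^{[\alpha^\gamma_m]}\},
\]
and put $\mathcal N_\gamma=\mathcal M_{\mathcal S_\gamma}$. The members are $\mathbf{\Delta}^0_2$, so $\mathcal N_\gamma$ is an expansion by one binary $\mathbf{\Delta}^0_2$ relation (Lemma~\ref{lem:delta}), and $\mathcal C\le_w^*\mathcal N_\gamma\le_w^*\mathcal B$ (Proposition~\ref{prop:upper}). The members with first index $\ne m$ are disjoint from $[0^m1]$, so Lemma~\ref{lem:local} with $\iota(Z)=0^m1Z$ gives
\begin{equation}\label{eq:block}
[0^m1\sigma]\text{ is }\beta\text{-good for }\neg\mathcal S_\gamma\iff[\sigma]\text{ is }\beta\text{-good for }\neg\mathcal S^{[\alpha^\gamma_m]}.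
\end{equation}

\emph{Upper bound on the rank.} The point $0^\infty$ is in no member of $\mathcal S_\gamma$, so $(2^\omega,\{0^\infty\})$ is good for $\neg\mathcal S_\gamma$. The rest of the space is the union of the sets $[0^m1]$, which are $\alpha^\gamma_m$-good by \eqref{eq:block}, and $\alpha^\gamma_m\le\omega^\gamma$. So $2^\omega$ is $(\omega^\gamma+1)$-good for $\neg\mathcal S_\gamma$. By Lemma~\ref{lem:sum}, $\mathcal B\not\le_w^*\mathcal N_\gamma$, and $\mathrm{Inj}_k$ is a countable union of compact sets that are $(\omega^\gamma\cdot k+k)$-good, hence ${<}\omega^{\gamma+1}$-good, for $\mathcal N_\gamma$.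

\emph{Lower bound on the rank.} Let $\delta<\omega_1$, and let $\mathcal A$ be an expansion of $\mathcal C$ such that every $\mathrm{Inj}_k$ is a countable union of compact sets that are ${<}\omega^\delta$-good for $\mathcal A$. We show $\mathcal N_\delta\not\le_w^*\mathcal A$. Otherwise, by Lemma~\ref{lem:transfer}, $2^\omega$ is a countable union of closed sets that are ${<}\omega^\delta$-good for $\neg\mathcal S_\delta$. Choose $m$ with $\beta^\delta_m=\delta$. By (T1) one of these sets contains some $[0^m1\sigma]$, which is then ${<}\omega^\delta$-good. By \eqref{eq:block}, $[\sigma]$ is ${<}\omega^\delta$-good for $\neg\mathcal S^{[\omega^\delta]}$, contradicting Lemma~\ref{lem:ranks}.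

This applies to $\mathcal A=\mathcal C$ for every $\delta$, since the sets $I_{k,l}$ of Example~\ref{ex:C} are $0$-good and $0<\omega^\delta$; so $\mathcal N_\delta\not\le_w^*\mathcal C$. It applies to $\mathcal A=\mathcal N_\gamma$ for $\gamma<\delta$, since $\omega^{\gamma+1}\le\omega^\delta$; so $\mathcal N_\delta\not\le_w^*\mathcal N_\gamma$.

\emph{The reduction $\mathcal N_\gamma\le_w^*\mathcal N_\delta$ for $\gamma<\delta$.} Each $\beta\le\gamma$ occurs infinitely often among the $\beta^\delta_m$, so in $V$ there is an injective $\mu:\omega\to\omega$ with $\beta^\delta_{\mu(m)}=\beta^\gamma_m$, and thus $\alpha^\delta_{\mu(m)}=\alpha^\gamma_m$. Let $B$ be the set of elements of $\mathcal N_\gamma$ that have a core different from $0^\infty$, and define an injective map $\pi:B\to\mathcal N_\delta$ by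
\[
\pi\bigl(v(0^a1Z)\bigr)=v(0^{\mu(a)}1Z),\qquad\pi\bigl(e_{\langle m,n\rangle}(0^b1Z)\bigr)=e_{\langle\mu(m),n\rangle}(0^{\mu(b)}1Z).
\]
The map $\pi$ preserves kind $v$ and its complement, so to see that it preserves $R$ and $\neg R$ it suffices to consider $X=v(0^a1Z)$ and $Y=e_{\langle m,n\rangle}(0^b1Z')$. In $\mathcal N_\gamma$, $R(X,Y)$ holds if and only if $a=b$, $Z=Z'$, and it is not the case that $m=b$ and $Z\in S_n^{[\alpha^\gamma_m]}$. In $\mathcal N_\delta$, $R(\pi(X),\pi(Y))$ holds if and only if $\mu(a)=\mu(b)$, $Z=Z'$, and it is not the case that $\mu(m)=\mu(b)$ and $Z\in S_n^{[\alpha^\delta_{\mu(m)}]}$. These conditions are equivalent, because $\mu$ is injective and $\alpha^\delta_{\mu(m)}=\alpha^\gamma_m$.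

In an extension where the structures are countable, take a copy of $\mathcal N_\delta$. It computes $\mu$, which is coded by a real of $V$. That an element lies in $\pi(B)$ is witnessed by finitely many of its bits and finitely many values of $\mu$, and the witness determines $a$, respectively $m,n,b$. So the copy enumerates its elements in the infinite set $\pi(B)$ without repetitions. Let each enumerated element represent its $\pi$-preimage; the bits of the preimage are computable, and $R$ between represented elements is read off the copy. The elements of $\mathcal N_\gamma$ outside $B$ are $v(0^\infty)$, the $e_s(0^\infty)$ for $s\in\omega$, and $0^\infty$; add new names for them. Since $0^\infty$ is in no member of $\mathcal S_\gamma$, among these $R$ holds exactly for the pairs $(v(0^\infty),e_s(0^\infty))$, and $R$ never holds between one of them and an element of $B$, because related elements have the same core. The result is a copy of $\mathcal N_\gamma$ computable from the given copy of $\mathcal N_\delta$.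

Altogether $\mathcal C<_w^*\mathcal N_\gamma<_w^*\mathcal N_\delta<_w^*\mathcal B$ for all $\gamma<\delta<\omega_1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GMR}
\emph{Generic Muchnik Reducibility},
\texttt{https://sms.wgtn.ac.nz/foswiki/pub/Events/}\linebreak[0]\texttt{CCS2017/Programme/Miller.pdf}.

\bibitem{JR}
Jayne and Rogers,
\emph{First level Borel functions and isomorphisms},
J. Math. Pures Appl. 61 (1982), 177--205.

\end{thebibliography}
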